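# Trapping behind sparse barriers: wave operators over an arbitrary bounded background

## 1. Short range suggests existence: Cook's test

Let $d>1$ and $\mathcal H=L_2(\mathbb R^d)$. We have a background Hamiltonian $H_0=-\Delta+V_0(x)$ and a perturbed one $H=H_0+V(x)$, with $V_0,V$ real and bounded and
$$V(x)=O(|x|^{-\rho}),\qquad |x|\to\infty .$$
Let $P_0^{(ac)}$ be the orthogonal projection onto the absolutely continuous subspace of $H_0$, that is, onto the set of $\varphi$ whose spectral measure $S\mapsto\langle\varphi,\mathbf 1_S(H_0)\varphi\rangle$ has a density with respect to Lebesgue measure. The wave operators are the strong limits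
$$W^\pm(H,H_0)=s\text{-}\lim_{t\to\pm\infty}e^{iHt}e^{-iH_0t}P_0^{(ac)},$$
when they exist. Existence means: the perturbed evolution can be started so that, for large $|t|$, it is indistinguishable from the background evolution of a given state.

The problem, posed in "Scattering Theory: Some Old And New Problems" (https://ems.press/content/book-chapter-files/27223), starts from two facts. Trace-class theory shows that $W^\pm(H,H_0)$ exist, and are complete, if $V_0$ is an arbitrary bounded function and $\rho>d$. Smooth theory gives existence under the weaker condition $\rho>1$ for special $V_0$, for example $V_0=0$. The problem asks: is $\rho>1$ enough for existence, for arbitrary $V_0\in L_\infty(\mathbb R^d)$?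

The answer one would first guess is **yes**. A particle that scatters moves away at a positive speed, so at time $t$ it feels a potential of size about $t^{-\rho}$, and this is integrable in time if $\rho>1$. Let us make this precise and test it.

**Cook's criterion (recalled).** If $\varphi$ is in the domain of $H_0$ and $\int_1^\infty\|Ve^{-iH_0t}\varphi\|\,dt<\infty$, then $\lim_{t\to+\infty}e^{iHt}e^{-iH_0t}\varphi$ exists, because the derivative of $e^{iHt}e^{-iH_0t}\varphi$ is $ie^{iHt}Ve^{-iH_0t}\varphi$, and its norm is integrable. The operators $e^{iHt}e^{-iH_0t}$ are unitary, so the set of $\varphi$ for which the limit exists is a closed subspace; it is enough to check a set with dense span.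

**Test: $V_0$ does not depend on $x_1$.** This includes $V_0=0$. Write $x=(x_1,x')$. Then $e^{-iH_0t}=e^{it\partial_1^2}\otimes e^{-it h'}$ with $h'=-\Delta_{x'}+V_0(x')$. Take $\varphi=\varphi_1\otimes\varphi_2$ with $\varphi_2\in H^2(\mathbb R^{d-1})$ and $\hat\varphi_1\in C_c^\infty(\mathbb R\setminus\{0\})$, say $|\xi|\ge c>0$ on $\operatorname{supp}\hat\varphi_1$. Such products span a dense set. With $y=x_1/t$,
$$(e^{it\partial_1^2}\varphi_1)(x_1)=(2\pi)^{-1/2}\int e^{it(y\xi-\xi^2)}\hat\varphi_1(\xi)\,d\xi .$$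
If $|y|\le c$, the phase has derivative $|y-2\xi|\ge c$ on the support, so two integrations by parts give $O(t^{-2})$ uniformly in $|x_1|\le ct$. Hence $\|\mathbf 1_{|x_1|\le ct}e^{it\partial_1^2}\varphi_1\|=O(t^{-2}t^{1/2})=O(t^{-3/2})$, and
$$\|Ve^{-iH_0t}\varphi\|\le C(1+ct)^{-\rho}+O(t^{-3/2}),$$
which is integrable when $\rho>1$. The case $t\to-\infty$ is the same. So the guess is right for every such $V_0$: one coordinate with free motion is enough.

**Where the argument stops.** We used that the state leaves every ball $|x|\le r$ within a time of order $r$. For arbitrary $V_0$ all that we know about $\varphi$ is that its spectral measure has a density, and this gives no speed. Let us ask what happens if the state is slow. Suppose $e^{-iH_0t}\varphi$ stays essentially in $|x|\le r$ for $0\le t\le\tau$, and suppose $V$ equals a constant $\delta=r^{-\rho}$ there. As long as the state sees only a constant, $e^{iHt}e^{-iH_0t}\varphi\approx e^{i\delta t}\varphi$, and the phase has turned by $\tau r^{-\rho}$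 at time $\tau$. If $\tau\gg r^\rho$ for a sequence of radii, the phase turns by a half-turn again and again, and a limit is not to be expected. A counterexample must therefore contain a state with absolutely continuous spectral measure that stays within radius $r_n\to\infty$ up to times $\tau_n\gg r_n^\rho$; and by the test above it must be slow in every direction.

## 2. The theorem, and how a slow state rules out the limit

**Definition (classes of perturbations).** For $\rho>0$ let $X_\rho$ be the Banach space of real measurable $V$ on $\mathbb R^d$ with $\|V\|_{X_\rho}=\operatorname{ess\,sup}(1+|x|)^\rho|V(x)|<\infty$. Let $S_\rho$ be the Fréchet space of real $C^\infty$ functions with $\sup_x(1+|x|)^{\rho+|\gamma|}|\partial^\gamma V(x)|<\infty$ for every multi-index $\gamma$.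

For example $(1+|x|^2)^{-\rho/2}$ lies in both; $(1+|x|^2)^{-\rho/2}\cos|x|^2$ lies in $X_\rho$ but not in $S_\rho$, since its first derivatives are of size $|x|^{1-\rho}$ and not $|x|^{-\rho-1}$.

**Definition (meagre).** A subset of a complete metric space is meagre if it is contained in a countable union of closed sets with empty interior. By the Baire theorem a meagre set is never the whole (nonempty) space.

For example, if $\rho'>\rho$ then $X_{\rho'}$ is meagre in $X_\rho$: the sets $\{\|V\|_{X_{\rho'}}\le N\}$ are closed in $X_\rho$, and adding $\epsilon(1+|x|)^{-\rho}$ to an element leads out of $X_{\rho'}$, so they have empty interior.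

Write $W^\pm(V)=W^\pm(H_0+V,H_0)$.

**Theorem 1.** Let $d\ge2$. There is $V_0\in L_\infty(\mathbb R^d)$, $0\le V_0\le2d$, such that for every $\rho\in(0,d)$:

(a) there is $V\in L_\infty$ with $V(x)=O(|x|^{-\rho})$ for which neither $W^+(V)$ nor $W^-(V)$ exists; in particular this holds for every $\rho\in(1,d)$, so the answer to the problem is negative for all $d>1$;

(b) more strongly, there is a single vector $\varphi=\varphi_\rho\in P_0^{(ac)}\mathcal H$ such that the set of $V$ for which $\lim_{t\to+\infty}e^{iHt}e^{-iH_0t}\varphi$ or $\lim_{t\to-\infty}e^{iHt}e^{-iH_0t}\varphi$ exists is meagre in $X_\rho$, in $S_\rho$, and in the cones of nonnegative elements of $X_\rho$ and $S_\rho$.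

So neither smoothness with symbol bounds nor positivity of $V$ helps. Together with the quoted result for $\rho>d$, the power threshold is exactly $\rho=d$. The endpoint $\rho=d$ is not settled here.

The first half of the proof turns the phase heuristic into a statement. A direct attempt would take an explicit $V$ such as $(1+|x|)^{-\rho}$. This is awkward: $V$ is not constant on the region where the state lives, and we do not control where in $|x|\le r_n$ the state is, so the effect of $V$ is not a scalar phase. The way around is to compare two perturbations, $V_*$ and $V_*+\delta_n\zeta(x/r_n)$, whose *difference* is constant where the state lives. If both had a limit, with the same uniform control, they would produce the same outcome up to a small error and also outcomes of opposite sign.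

**Proposition 2.** Let $V_0\in L_\infty(\mathbb R^d)$ be real, $H_0=-\Delta+V_0$, $\rho>0$, $\|\varphi\|=1$. Suppose $r_n\to\infty$ and $\tau_n>0$ satisfy $\tau_nr_n^{-\rho}\to\infty$ and
$$q_n=\sup_{0\le t\le\tau_n}\|\mathbf 1_{|x|>r_n}e^{-iH_0t}\varphi\|\to0 .$$
Let $X$ be $X_\rho$, $S_\rho$, or the cone of nonnegative elements of one of these. Then the set of $V\in X$ for which $\lim_{t\to+\infty}e^{i(H_0+V)t}e^{-iH_0t}\varphi$ exists is meagre in $X$.

*Proof.* **Step 1: cover the set by countably many closed sets.** $X$ is a complete metric space, since the cones are closed. Write $\varphi_t=e^{-iH_0t}\varphi$, $\Omega_V(t)\varphi=e^{i(H_0+V)t}\varphi_t$, and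
$$\mathcal E_N=\{V\in X:\ \|\Omega_V(t)\varphi-\Omega_V(s)\varphi\|\le\tfrac14\ \text{ for all } s,t\ge N\},\qquad N\in\mathbb N.$$
If the limit exists for $V$, Cauchy's criterion puts $V$ in some $\mathcal E_N$. Each $\mathcal E_N$ is closed: convergence in $X$ implies uniform convergence, and $\|e^{i(H_0+V)t}-e^{i(H_0+V')t}\|\le|t|\,\|V-V'\|_\infty$, so for fixed $s,t$ the quantity in the definition is continuous in $V$. It remains to show that $\mathcal E_N$ has empty interior.

**Step 2: move inside $\mathcal E_N$ by an almost constant bump.** Suppose $V_*$ is interior to $\mathcal E_N$. Let $\zeta\in C_c^\infty(\mathbb R^d)$, $0\le\zeta\le1$, $\zeta=1$ for $|x|\le1$, $\zeta=0$ for $|x|\ge2$, and put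
$$V_n=V_*+\delta_n\zeta(x/r_n),\qquad\delta_n=\delta r_n^{-\rho}.$$
For $r_n\ge1$ and $|x|\le2r_n$ we have $1+|x|\le3r_n$, hence
$$|\partial^\gamma(\delta_n\zeta(x/r_n))|\le C_\gamma\,\delta\, r_n^{-\rho-|\gamma|}\mathbf 1_{|x|\le2r_n}\le C_\gamma'\,\delta\,(1+|x|)^{-\rho-|\gamma|},$$
with $C'_\gamma$ independent of $n$. A neighborhood in $S_\rho$ involves only finitely many of these seminorms, $X_\rho$ only $\gamma=0$, and in the cones $V_n\ge V_*\ge0$. So we can fix $\delta>0$ so small that $V_n\in\mathcal E_N$ for all large $n$.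

**Step 3: write what membership in $\mathcal E_N$ says.** Let $H_*=H_0+V_*$, $H_n=H_0+V_n$, and $t_n=N+\pi/\delta_n=N+\pi r_n^\rho/\delta$. Since $\tau_nr_n^{-\rho}\to\infty$ and $r_n\to\infty$, we have $t_n\le\tau_n$ for large $n$. For any $V$, $\|\Omega_V(t)\varphi-\Omega_V(N)\varphi\|=\|\varphi_t-e^{-i(H_0+V)(t-N)}\varphi_N\|$. Hence
$$\|e^{-iH_*(t-N)}\varphi_N-\varphi_t\|\le\tfrac14\quad(N\le t\le t_n),\qquad\|e^{-iH_n(t_n-N)}\varphi_N-\varphi_{t_n}\|\le\tfrac14.\tag{1}$$

**Step 4: compare the two evolutions.** We have $H_n=(H_*+\delta_n)-\delta_n(1-\zeta(x/r_n))$ and $0\le1-\zeta(x/r_n)\le\mathbf 1_{|x|>r_n}$. Duhamel's formula for the perturbation $-\delta_n(1-\zeta(x/r_n))$ of $H_*+\delta_n$ gives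
$$\big\|e^{-iH_n(t_n-N)}\varphi_N-e^{-i\delta_n(t_n-N)}e^{-iH_*(t_n-N)}\varphi_N\big\|\le\delta_n\int_N^{t_n}\|\mathbf 1_{|x|>r_n}e^{-iH_*(t-N)}\varphi_N\|\,dt .$$
By the first part of (1) the integrand is at most $\frac14+\|\mathbf 1_{|x|>r_n}\varphi_t\|\le\frac14+q_n$, and $\delta_n(t_n-N)=\pi$. So the right side is at most $\pi(\frac14+q_n)$. On the left, $e^{-i\delta_n(t_n-N)}=e^{-i\pi}=-1$, so
$$\big\|e^{-iH_n(t_n-N)}\varphi_N+e^{-iH_*(t_n-N)}\varphi_N\big\|\le\pi(\tfrac14+q_n).$$
By (1) each of the two vectors on the left is within $\frac14$ of $\varphi_{t_n}$. Therefore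
$$2=\|2\varphi_{t_n}\|\le\tfrac14+\tfrac14+\pi(\tfrac14+q_n)<1.3+\pi q_n,$$
a contradiction for large $n$. $\square$

**Remark 3 (no slower than $r^d$).** How slow may an absolutely continuous state be? Suppose $V_0\ge0$ is bounded, $\varphi$ lies in the range of $\mathbf 1_{[0,\Lambda]}(H_0)$, and its spectral measure has a density $p\le m<\infty$. Then
$$\int_{\mathbb R}\|\mathbf 1_{|x|\le r}e^{-iH_0t}\varphi\|^2dt\le C_\varphi\,r^d .\tag{2}$$
First, for every vector $\psi$: the cyclic subspace of $\varphi$ is unitarily $L_2(\mathbb R,p\,dE)$ with $\varphi\leftrightarrow1$; let $G$ represent the projection of $\psi$. Then $\langle\psi,e^{-iH_0t}\varphi\rangle=\int e^{-itE}\overline Gp\,dE$, and Plancherel gives $\int|\langle\psi,e^{-iH_0t}\varphi\rangle|^2dt=2\pi\int|G|^2p^2dE\le2\pi m\|\psi\|^2$. Summing over $\psi=A^*e_j$ for an orthonormal basis $(e_j)$ gives $\int\|Ae^{-iH_0t}\varphi\|^2dt\le2\pi m\|A\|_{HS}^2$ for Hilbert–Schmidt $A$. Apply this to $A=\mathbf 1_{|x|\le r}e^{-H_0}$ and to $e^{H_0}\varphi$,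 whose density is at most $e^{2\Lambda}m$. By the Feynman–Kac formula the kernel of $e^{-H_0}$ lies between $0$ and $(4\pi)^{-d/2}e^{-|x-y|^2/4}$, so $\|A\|_{HS}^2\le Cr^d$. This proves (2). The same proof works for $-d^2/dx^2+v$, $v\ge0$ bounded, on $L_2(0,\infty)$ with a Dirichlet condition, with $r^1$ on the right.

So for such $\varphi$ the hypothesis $q_n\to0$ forces $\tau_n\le Cr_n^d$, and Proposition 2 can apply only if $\rho<d$. We shall now build states that come as close to this ceiling as we please.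

## 3. One barrier by hand, and sums of singular measures

**One barrier.** On the half-line with a Dirichlet condition at $0$, put a barrier of height $1$ on $[L,L+w]$. For energy $E\in(0,1)$ let $k=\sqrt E$, $\kappa=\sqrt{1-E}$, and $\beta$ with $\sin\beta=k$, $\cos\beta=\kappa$. The solution with $u(0)=0,u'(0)=1$ is $\sin(kx)/k$ up to $L$. Inside the barrier $u''=\kappa^2u$, so $\kappa u\pm u'$ are multiplied by $e^{\pm\kappa w}$, and at $M=L+w$
$$\kappa u+u'=e^{\kappa w}\,\frac{\sin(kL+\beta)}k,\qquad \kappa u-u'=e^{-\kappa w}\,\frac{\sin(kL-\beta)}k .$$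
Beyond $M$ the amplitude is $N$, with $N^2=k^2u(M)^2+u'(M)^2$. For most energies $N\sim e^{\kappa w}$. Near the energies with $\sin(kL+\beta)=0$, which are spaced by about $1/L$, it drops to $N\sim e^{-\kappa w}$, because there $|\sin(kL-\beta)|=\sin2\beta=2k\kappa\ne0$. The spectral density will be seen to be $\hat g^2k/(\pi N^2)$ for a source $g$ near $0$. So it has peaks of height $e^{2\kappa w}$, where $|\sin(kL+\beta)|\lesssim e^{-2\kappa w}$, that is, of width about $e^{-2\kappa w}/L$. Take a logarithmic width $w=a\log L$ and put $b=2a\kappa$; then $e^{2\kappa w}=L^b$, and: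

* the peaks have width $L^{-1-b}$, which suggests that the particle stays behind the barrier for a time $L^{1+b}$;
* a peak has mass about $L^{-1}$ and width $\varepsilon=L^{-1-b}$, so mass $\approx\varepsilon^{1/(1+b)}$.

**Definition ($\alpha$-Hölder measure).** A finite measure $\mu$ is $\alpha$-Hölder on a set $I$ if $\mu([E-\varepsilon,E+\varepsilon])\le C\varepsilon^\alpha$ for all $E\in I$ and $0<\varepsilon\le1$. For example, a bounded density gives $\alpha=1$.

**One dimension is not enough.** With barriers at a sparse sequence $L_n\to\infty$ the motion in one dimension is slow at every scale $L_n$, for a time up to $L_n^{1+b}\gg L_n$. By the half-line form of (2), such slowness is incompatible with an absolutely continuous spectral measure (Remark 8 gives the argument). So in one dimension slow means singular, and a singular state does not count for $P_0^{(ac)}$.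

**Sums of $d$ coordinates.** With $d$ independent coordinates, the spectral measure of a product state is the convolution of $d$ measures, and convolution can turn singular measures into absolutely continuous ones. Example: let $\nu$ be the law of $\sum_{j\ge1}\epsilon_j4^{-j}$ with independent fair bits $\epsilon_j\in\{0,1\}$. It sits on a null set ($2^n$ intervals of length $4^{-n}/3$ cover it) and is $\frac12$-Hölder, since an interval of length $4^{-n}$ meets at most two of these intervals, each of mass $2^{-n}$. The law of $X+2X'$, with $X,X'$ independent of law $\nu$, has base-$4$ digits $\epsilon_j+2\epsilon_j'$ uniform on $\{0,1,2,3\}$: it is Lebesgue measure on $[0,1]$. But the law of $X+X'$ has digits in $\{0,1,2\}$, is carried by $3^n$ intervals of length $\frac23 4^{-n}$, and is singular. So the scaling of the factors matters, and we shall take scalings $\lambda\in[1,2]^d$ and discard a null set of bad ones.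

**The balance.** If each factor is $\alpha$-Hölder with $\alpha$ close to $1/(1+b)$, we shall see that $d\alpha>1$ makes the convolution absolutely continuous for almost every $\lambda$. So $1+b<d$ is needed for absolute continuity and $1+b>\rho$ for trapping beyond $r^\rho$. Both can be met when $\rho<d$. With $a=d-1$ we have $b(E)=2(d-1)\sqrt{1-E}$, which is just below $d-1$ for $E$ just above $\frac34$; thus one fixed potential will serve every $\rho<d$.

Throughout, $C,c>0$ denote constants independent of $n,\varepsilon,t,T$, which may change from line to line.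

## 4. The half-line operator with sparse logarithmic barriers

Let $a=d-1$, $L_{n+1}=e^{L_n}$, $w_n=a\log L_n$, $M_n=L_n+w_n$, $M_0=0$, with $L_1\ge10$ so large that $M_n\le L_{n+1}/2$ for all $n$. Put
$$v=\sum_{j\ge1}\mathbf 1_{[L_j,M_j]},\qquad v^{(n)}=\sum_{1\le j\le n}\mathbf 1_{[L_j,M_j]} .$$
Let $h=-\frac{d^2}{dx^2}+v$ and $h^{(n)}=-\frac{d^2}{dx^2}+v^{(n)}$ on $L_2(0,\infty)$ with Dirichlet condition at $0$; both have domain $\{u\in H^2(0,\infty):u(0)=0\}$ and are $\ge0$. As before $k=\sqrt E$, $\kappa=\sqrt{1-E}$, and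
$$b(E)=2a\kappa=2(d-1)\sqrt{1-E},\qquad e^{\kappa w_n}=L_n^{b(E)/2}.$$

Fix a compact interval $J\subset(0,1)$ and put $b_+=\max_Jb$, $b_-=\min_Jb$. Fix a compact interval $I\subset\operatorname{int}J$ with nonempty interior, a real $0\ne\chi\in C_c^\infty(\mathbb R)$ with $\operatorname{supp}\chi\subset I$, and $0\le g\in C_c^\infty(0,1)$, $g\not\equiv0$. Put $f=\chi(h)g$, a real function. Constants may depend on $J,I,\chi,g$. Let $\mu_g$ and $\mu_g^{(n)}$ be the spectral measures of $g$ for $h$ and $h^{(n)}$.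

**Step 1 (transfer matrices): how much a solution can grow or shrink.** Let $u(x,E)$ solve $-u''+v^{(n)}u=Eu$, $u(0)=0$, $u'(0)=1$. In the coordinates $(ku,u')$ with the Euclidean norm, free propagation is a rotation. Propagation over a length $s$ inside a barrier is
$$\begin{pmatrix}\cosh\kappa s&\frac k\kappa\sinh\kappa s\\ \frac\kappa k\sinh\kappa s&\cosh\kappa s\end{pmatrix},$$
of determinant $1$ and norm $\le C_0e^{\kappa s}$ with $C_0=1+\max_J\max(k/\kappa,\kappa/k)$. A $2\times2$ matrix of determinant $1$ has the same norm as its inverse. Put $Q_n=\prod_{j\le n}C_0L_j^a$, $Q_0=1$. Since $\kappa\le1$, the $j$-th barrier, or a part of it, contributes at most $C_0L_j^a$. So the transfer matrix from $0$ to any $x\le L_n$ has norm $\le Q_{n-1}$, and from $0$ to $M_n$ norm $\le C_0Q_{n-1}L_n^{b(E)/2}$. Let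
$$A(E)^2=k^2u(L_n)^2+u'(L_n)^2,\qquad N(E)^2=k^2u(M_n)^2+u'(M_n)^2 .$$
The initial vector has norm $1$, hence for $E\in J$, $n\ge1$,
$$k|u(x,E)|\le Q_{n-1}\ (x\le L_n),\qquad A\ge Q_{n-1}^{-1},\qquad N\ge\big(C_0Q_{n-1}L_n^{b(E)/2}\big)^{-1}.\tag{3}$$
All earlier barriers together are negligible compared with the $n$-th scale:
$$\text{for every }\eta>0:\qquad Q_{n-1}\le C_\eta L_n^\eta .\tag{4}$$
Indeed for $n\ge3$ we have $n\le L_{n-2}$, so $\log Q_{n-1}\le n(\log C_0+a\log L_{n-1})\le CL_{n-2}^2=o(e^{L_{n-2}})=o(L_{n-1})=o(\log L_n)$.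

**Step 2 (spectral density): an explicit formula for $h^{(n)}$ on $J$.** For $\operatorname{Im}z\ge0$, $\operatorname{Re}z\in J$, let $\psi(x,z)$ be the solution equal to $e^{i\sqrt z\,x}$ for $x\ge M_n$ ($\operatorname{Im}\sqrt z\ge0$); it is continuous in $z$. For $z=E\in J$ the constant Wronskian $\psi u'-\psi'u$ equals $\psi(0)$ at $x=0$ and $e^{ikM_n}(u'(M_n)-iku(M_n))$ at $x=M_n$. Since $u$ is real,
$$|\psi(0,E)|=N(E)>0 .$$
The resolvent $(h^{(n)}-z)^{-1}$ has kernel $u(x_<,z)\psi(x_>,z)/\psi(0,z)$, with $x_<=\min(x,y)$, $x_>=\max(x,y)$ and $u(\cdot,z)$ the solution with the same data at $0$. It converges, uniformly for $E\in J$ and $x,y$ in bounded sets, as $z\to E+i0$. By Stone's formula, applied to compactly supported functions, there are no eigenvalues in $J$, and the spectral family on $J$ has kernel density $\pi^{-1}\operatorname{Im}[u(x_<)\psi(x_>)/\psi(0)]$. The function $\operatorname{Im}(\psi/\psi(0))$ is a real solution vanishing at $0$, so it equals $u\cdot\operatorname{Im}\frac{\psi'(0)}{\psi(0)}$.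 The quantity $\operatorname{Im}(\bar\psi\psi')$ is constant in $x$ and equals $k$ for $x\ge M_n$; at $0$ it is $|\psi(0)|^2\operatorname{Im}\frac{\psi'(0)}{\psi(0)}$. So $\operatorname{Im}\frac{\psi'(0)}{\psi(0)}=k/N^2$ and the kernel density is $p_n(E)u(x,E)u(y,E)$ with $p_n=k/(\pi N^2)$. Since there is no barrier in $[0,1]$, $\int ug\,dx=\hat g(E):=\int_0^1\frac{\sin kx}kg(x)\,dx$. Thus on $J$
$$d\mu_g^{(n)}=\hat g^2p_n\,dE,\qquad p_n=\frac k{\pi N(E)^2},\qquad\big(e^{-ith^{(n)}}\chi(h^{(n)})g\big)(x)=\int e^{-itE}\chi\hat g\,p_n\,u(x,E)\,dE,\tag{5}$$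
the last formula by testing against compactly supported functions and polarizing. It may be differentiated in $x$ under the integral, since $u$ and $u'$ are continuous in $(x,E)$. By (3), for $n\ge1$,
$$p_n\le CD_n\ \text{ on }J,\qquad D_n:=Q_{n-1}^2L_n^{b_+}.\tag{6}$$
For $n=0$ (free case, $N=1$) this holds with $D_0:=1$. Note that $D_n\ge1$.

**Step 3 (finite propagation): $h$ and $h^{(n)}$ agree up to wave time $L_{n+1}-1$.** We claim
$$\cos(\tau\sqrt h)g=\cos(\tau\sqrt{h^{(n)}})g,\qquad|\tau|\le L_{n+1}-1.\tag{7}$$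
Since $g\in C_c^\infty(0,1)$ and $v=0$ on $[0,1]$, $g$ lies in the domain of every power of $h$ and of $h^{(n)}$. So $\omega(\tau)=\cos(\tau\sqrt{h^{(n)}})g$ is real and is a $C^\infty$ function of $\tau$ with values in the domain, whose graph norm is equivalent to the $H^2$ norm. It satisfies $\omega_{\tau\tau}=\omega_{xx}-v^{(n)}\omega$. For $\tau\ge0$ consider
$$\mathcal W(\tau)=\int_{1+\tau}^\infty e(x,\tau)\,dx,\qquad e=\tfrac12(\omega_\tau^2+\omega_x^2+v^{(n)}\omega^2).$$
Inside the integral, $\partial_\tau e=\omega_\tau\omega_{xx}+\omega_x\omega_{x\tau}=\partial_x(\omega_\tau\omega_x)$. The functions $\omega,\omega_\tau,\omega_x$ are jointly continuous, $e$ is a $C^1$ function of $\tau$ with values in $L_1$, and $v^{(n)}$ has finitely many jumps. Hence $\mathcal W$ is locally Lipschitz and, except for finitely many $\tau$,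
$$\mathcal W'(\tau)=-\big[\tfrac12(\omega_\tau^2+\omega_x^2+v^{(n)}\omega^2)+\omega_\tau\omega_x\big]_{x=1+\tau}\le0 .$$
Since $\mathcal W(0)=0$ and $\mathcal W\ge0$, we get $\mathcal W=0$. So $\omega_x=0$ for $x>1+\tau$, and as $\omega(\tau)\in L_2$, $\omega=0$ there. Thus for $|\tau|\le L_{n+1}-1$ ($\omega$ is even in $\tau$) $\omega$ is supported in $[0,L_{n+1}]$, where $v=v^{(n)}$ almost everywhere, and $\omega_{\tau\tau}=-h^{(n)}\omega=-h\omega$. Let $z$ be the difference of $\omega$ and $\cos(\tau\sqrt h)g$. Then $\|z_\tau\|^2+\langle z,hz\rangle$ has derivative $2\operatorname{Re}\langle z_\tau,z_{\tau\tau}+hz\rangle=0$ and vanishes at $\tau=0$. So $z_\tau=0$ and $z=0$, which is (7).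

**Step 4 (nontriviality): $f\ne0$.** For $k\ge0$ the functions $\ell_n^{-1/2}\eta_0((x-M_n)/\ell_n)e^{ikx}$, with $\ell_n=L_{n+1}-M_n$ and $\eta_0\in C_c^\infty(0,1)$, $\|\eta_0\|=1$, are normalized, live on free intervals, and satisfy $\|(h-k^2)\,\cdot\,\|\le C/\ell_n\to0$. So $\sigma(h)\supset[0,\infty)$. By the Weyl–Titchmarsh theorem (Coddington–Levinson, *Theory of Ordinary Differential Equations*, Ch. 9) there is a Borel measure $\mu$ on $\mathbb R$ such that $g\mapsto\int u_h(x,E)g(x)\,dx$ extends from compactly supported $g$ to a unitary map $L_2(0,\infty)\to L_2(\mathbb R,\mu)$ carrying $h$ into multiplication by $E$; here $u_h$ is the solution for $h$ with $u_h(0)=0$, $u_h'(0)=1$. Hence $\operatorname{supp}\mu=\sigma(h)$ and $d\mu_g=\hat g^2d\mu$ on $(0,1)$. Also $\hat g>0$ on $(0,1)$, because $\sin kx>0$ for $0<k,x<1$. Since $\chi\ne0$ on a nonempty open subset of $(0,1)\subset\operatorname{supp}\mu$, $\|f\|^2=\int\chi^2\hat g^2d\mu>0$. Multiply $g$ by a constant so that $\|f\|=1$.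

## 5. Hölder continuity of the one-dimensional spectral measure

**Lemma 4.** For every $\alpha<1/(1+b_+)$: $\mu_g([E-\varepsilon,E+\varepsilon])\le C\varepsilon^\alpha$ for $E\in I$, $0<\varepsilon\le1$.

*Proof.* **Step 1: read the mass of an interval from the wave group.** By (7) wave times up to $1/\varepsilon$ see only $h^{(n)}$, so we test with a kernel whose Fourier transform has compact support:
$$\Phi(y)=\Big(\frac{\sin(y/2)}{y/2}\Big)^2=\int_{-1}^1(1-|\tau|)e^{i\tau y}\,d\tau .$$
Then $\Phi\ge0$, $\Phi\ge0.9$ on $[-1,1]$, and $\Phi(y)\le4/y^2$. For $k=\sqrt E$, $E\in I$,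
$$\int\Big[\Phi\big(\tfrac{\sqrt{E'}-k}\varepsilon\big)+\Phi\big(\tfrac{\sqrt{E'}+k}\varepsilon\big)\Big]d\mu_g(E')=2\int_{-1}^1(1-|\tau|)\cos\tfrac{\tau k}\varepsilon\,\big\langle g,\cos(\tfrac\tau\varepsilon\sqrt h)g\big\rangle\,d\tau ;$$
adding the two terms produces $2\cos\frac{\tau k}\varepsilon$, and only the even part of $e^{i\tau\sqrt{E'}/\varepsilon}$ survives.

**Step 2: bound at level $n$.** If $\frac1{L_{n+1}-1}\le\varepsilon\le1$, then by (7) the right side does not change when $h$ is replaced by $h^{(n)}$, so the left side does not change when $\mu_g$ is replaced by $\mu_g^{(n)}$. For $\mu_g^{(n)}$, by (5) and (6), the part of the first term over $J$ is at most $CD_n\int_J\Phi(\frac{\sqrt{E'}-k}\varepsilon)dE'\le CD_n\varepsilon$ (substitute $E'=s^2$). For $E'\ge0$ outside $J$ we have $|\sqrt{E'}-k|\ge c$, and always $\sqrt{E'}+k\ge c$; so the remaining parts are at most $C\varepsilon^2\|g\|^2\le CD_n\varepsilon$. Hence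
$$m(\varepsilon):=\sup_{E\in I}\mu_g\{E':|\sqrt{E'}-\sqrt E|\le\varepsilon\}\le CD_n\varepsilon,\qquad\tfrac1{L_{n+1}-1}\le\varepsilon\le1,\ n\ge0.\tag{8}$$

**Step 3: interpolate between two levels.** Let $\frac1{L_{n+1}-1}\le\varepsilon<\frac1{L_n-1}$, $n\ge1$. Level $n$ in (8), with (4), gives $m(\varepsilon)\le C_\eta L_n^{b_++\eta}\varepsilon$. By monotonicity and level $n-1$, $m(\varepsilon)\le m(\frac1{L_n-1})\le CD_{n-1}L_n^{-1}\le C_\eta L_n^{-1+\eta}$: here $D_{n-1}$ is $1$ or $Q_{n-2}^2L_{n-1}^{b_+}$, and $L_{n-1}=\log L_n$. Take the geometric mean of the two bounds with weights $s=\frac1{1+b_+}$ and $1-s$. The power of $L_n$ is $b_+s-(1-s)=0$, up to $\eta$. Since $L_n\le1+1/\varepsilon\le2/\varepsilon$,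
$$m(\varepsilon)\le C_\eta L_n^\eta\varepsilon^s\le C_\eta'\varepsilon^{s-\eta}.$$
For $\varepsilon\ge\frac1{L_1-1}$ such a bound is trivial, since $m\le\|g\|^2$. Choose $\eta=s-\alpha$. Finally $|\sqrt{E'}-\sqrt E|\le|E'-E|/\sqrt E$, so $\mu_g([E-\varepsilon,E+\varepsilon])\le m(\varepsilon/\sqrt{\min I})$, and the lemma follows. $\square$

**Lemma 5.** For every $\alpha<1/(1+b_+)$ and $T\ge1$: $\int_0^T|\hat\mu_f(t)|^2dt\le CT^{1-\alpha}$, where $\hat\mu_f(t)=\langle f,e^{-ith}f\rangle$.

*Proof.* This converts Hölder continuity into decay in the mean. The measure $\mu_f=\chi^2\mu_g$ is finite, carried by $I$, and by Lemma 4 $\mu_f([E-\varepsilon,E+\varepsilon])\le C\varepsilon^\alpha$ for $E\in I$ and all $\varepsilon>0$. Since $e\cdot e^{-t^2/T^2}\ge1$ on $[0,T]$,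
$$\int_0^T|\hat\mu_f|^2dt\le e\int_{\mathbb R}e^{-t^2/T^2}|\hat\mu_f|^2dt=e\sqrt\pi\,T\iint e^{-T^2(E-E')^2/4}d\mu_f(E)\,d\mu_f(E').$$
For fixed $E'\in I$ split the $E$-integral according to $j/T\le|E-E'|<(j+1)/T$, $j\ge0$. It is at most $C\sum_{j\ge0}e^{-j^2/4}\big(\frac{j+1}T\big)^\alpha\le CT^{-\alpha}$. $\square$

## 6. Slow escape: the flux through the $n$-th barrier

**Lemma 6.** Let $1\le\sigma<1+b_-$ and $T_n=L_n^\sigma$. Then $\sup_{0\le t\le T_n}\|\mathbf 1_{(M_n,\infty)}e^{-ith}f\|\to0$ as $n\to\infty$.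

*Proof.* **Step 1: replace $h$ by $h^{(n)}$.** The function $F_t(k)=e^{-itk^2}\chi(k^2)$ is even and in $C_c^\infty(\mathbb R)$. So $F_t(k)=\int\check F_t(\tau)\cos(\tau k)\,d\tau$, and two integrations by parts give $|\check F_t(\tau)|\le C(1+|t|)^2\tau^{-2}$. Since $e^{-ith}\chi(h)=F_t(\sqrt h)$, and likewise for $h^{(n)}$, (7) leaves only $|\tau|>L_{n+1}-1$ in the difference:
$$\sup_{|t|\le T_n}\|e^{-ith}\chi(h)g-e^{-ith^{(n)}}\chi(h^{(n)})g\|\le2\|g\|\sup_{|t|\le T_n}\int_{|\tau|>L_{n+1}-1}|\check F_t|\,d\tau\le\frac{C(1+L_n^\sigma)^2}{e^{L_n}}\to0.\tag{9}$$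

**Step 2: bound the escaped mass by the flux at $M_n$.** Let $\phi(t)=e^{-ith^{(n)}}\chi(h^{(n)})g$, which is $C^1$ in $t$ with values in the domain, and $P(t)=\|\mathbf 1_{(M_n,\infty)}\phi(t)\|^2$. Since $v^{(n)}=0$ on $(M_n,\infty)$, we have $\dot\phi=i\phi''$ there, and integration by parts gives
$$P'(t)=2\operatorname{Re}\int_{M_n}^\infty i\bar\phi\phi''\,dx=2\operatorname{Im}(\bar\phi\phi')(M_n,t).$$
So for $t\le T_n$
$$P(t)\le P(0)+2\Big(\int_0^{T_n}|\phi(M_n,\tau)|^2d\tau\Big)^{1/2}\Big(\int_0^{T_n}|\phi'(M_n,\tau)|^2d\tau\Big)^{1/2}.$$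
Here $P(0)\to0$ by (9) at $t=0$ and $f\in L_2$. By (5), $\phi(M_n,\tau)$ and $\phi'(M_n,\tau)$ are integrals $\int e^{-i\tau E}\mathsf a(E)\,dE$ with $|\mathsf a|\le C\mathbf 1_Jp_nN\le C\mathbf 1_J/N$. With the Gaussian as in Lemma 5, for $T=T_n\ge L_n$,
$$\int_0^T\Big|\int e^{-i\tau E}\mathsf a\,dE\Big|^2d\tau\le CT\iint_{J\times J}\frac{e^{-T^2(E-E')^2/4}}{N(E)N(E')}\,dE\,dE'\le CT\Big(\int_J\frac{dE'}N\Big)\sup_{|K|\le1/L_n}\int_K\frac{dE}N,\tag{10}$$
where $K\subset J$ runs over intervals. For the last inequality, fix $E'$, use $e^{-T^2(E-E')^2/4}\le e^{-L_n^2(E-E')^2/4}\le e^{-j^2/4}$ on the at most two intervals where $j/L_n\le|E-E'|\le(j+1)/L_n$, and sum over $j\ge0$. So we need $\int_KdE/N$ for short $K$.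

**Step 3: bound $N$ below in terms of a phase.** Write $ku(L_n)=A\sin\theta$, $u'(L_n)=A\cos\theta$, with $\theta(E)$ smooth. Inside the barrier $(\kappa u+u')'=\kappa(\kappa u+u')$, so
$$CN\ge|\kappa u(M_n)+u'(M_n)|=e^{\kappa w_n}|\kappa u(L_n)+u'(L_n)|=e^{\kappa w_n}\tfrac Ak|\sin\Theta|,\qquad\Theta=\theta+\beta,$$
with $\sin\beta=k$, $\cos\beta=\kappa$. With (3), and $b(E)/2\le a$, this gives on $J$
$$\frac1N\le CQ_{n-1}\min\Big(L_n^a,\ \frac{L_n^{-b_-/2}}{|\sin\Theta|}\Big).\tag{11}$$

**Step 4: show that the phase turns at a rate about $L_n$.** From the equation, $\partial_x(u'\partial_Eu-u\,\partial_Eu')=u^2$, and the bracket vanishes at $x=0$, where $u=\partial_Eu=0$. Differentiating $\tan\theta=ku/u'$ at $x=L_n$, with $dk/dE=1/(2k)$, gives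
$$\theta'(E)=\frac k{A^2}\int_0^{L_n}u^2\,dx+\frac{u(L_n)u'(L_n)}{2kA^2}.$$
The last term and $\beta'(E)=1/(2k\kappa)$ are bounded on $J$. On $[M_{n-1},L_n]$, which is free and of length $\ge L_n/2$, $u=\frac Ak\sin(k(x-L_n)+\theta)$, so $A^{-2}\int_0^{L_n}u^2\ge cL_n-C$. By (3), $A^{-2}\int_0^{L_n}u^2\le CQ_{n-1}^4L_n$. Hence for large $n$
$$cL_n\le\Theta'\le CQ_{n-1}^4L_n\quad\text{on }J.\tag{12}$$

**Step 5: integrate.** For $X\ge Y>0$, using $|\sin\vartheta|\ge\frac2\pi|\vartheta|$ on $[-\frac\pi2,\frac\pi2]$ and splitting at $|\vartheta|=Y/X$,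
$$\int_{-\pi/2}^{\pi/2}\min\Big(X,\frac Y{|\sin\vartheta|}\Big)d\vartheta\le2Y+\pi Y\log\frac{\pi X}{2Y}\le CY\Big(1+\log\frac XY\Big).$$
Let $|K|\le1/L_n$. By (12), $\Theta(K)$ has length $\le CQ_{n-1}^4$, so it is covered by at most $CQ_{n-1}^4$ periods of $|\sin|$ (recall $Q_{n-1}\ge1$). Substitute $\vartheta=\Theta(E)$, $dE\le C\,d\vartheta/L_n$. With $X=L_n^a$, $Y=L_n^{-b_-/2}$, (11) and (4),
$$\int_K\frac{dE}N\le CQ_{n-1}^5L_n^{-1}L_n^{-b_-/2}\log L_n\le C_\eta L_n^{-1-b_-/2+\eta},\qquad\int_J\frac{dE}N\le C_\eta L_n^{-b_-/2+\eta},$$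
the second by covering $J$ with at most $CL_n$ intervals $K$. So (10) is at most $C_\eta T_nL_n^{-1-b_-+2\eta}=C_\eta L_n^{\sigma-1-b_-+2\eta}$, which tends to $0$ for small $\eta$, since $\sigma<1+b_-$. This holds for both time integrals in Step 2. Hence $\sup_{t\le T_n}P(t)\to0$, and by (9) the lemma follows. $\square$

**Remark 8 (the factor is singular).** The measure $\mu_f$ has no absolutely continuous part, which is why one dimension would not do. Choose $\sigma\in(1,1+b_-)$. Let $f^{(j)}$ be the component of $f$ in the absolutely continuous subspace of $h$, cut off by a spectral projection to the energies where the density of its spectral measure is at most $j$. Then, for $0\le t\le T_n$,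
$$\|f^{(j)}\|^2=\langle e^{-ith}f^{(j)},e^{-ith}f\rangle\le\|\mathbf 1_{[0,M_n]}e^{-ith}f^{(j)}\|+\|\mathbf 1_{(M_n,\infty)}e^{-ith}f\|.$$
Average over $[0,T_n]$. By the half-line form of (2) and Cauchy–Schwarz the first term contributes at most $(C_jM_n/T_n)^{1/2}\to0$; the second tends to $0$ by Lemma 6. So $f^{(j)}=0$ for every $j$.

## 7. Adding $d$ rescaled copies

For $m\ge1$ let $J_m=[\frac34+\frac1{10m},\frac34+\frac1{5m}]\subset(\frac34,1)$, and let $f_m$ be a vector $f$ as in Section 4 for $J=J_m$. For $E>\frac34$ we have $2\sqrt{1-E}<1$, so $b_+(J_m)<d-1$; and $b_-(J_m)\to d-1$ as $m\to\infty$. The function $v$ does not depend on $m$.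

**Lemma 9.** For almost every $\lambda\in[1,2]^d$, for all $m$, the function $t\mapsto\prod_{i=1}^d\hat\mu_{f_m}(\lambda_it)$ belongs to $L_2(\mathbb R)$.

*Proof.* We average over $\lambda$, so that the product becomes a $d$-th power. Fix $m$ and choose $\alpha\in(\frac1d,\frac1{1+b_+})$, which is possible since $1+b_+<d$. By Tonelli and Lemma 5,
$$\int_{[1,2]^d}d\lambda\int_1^\infty\prod_i|\hat\mu_{f_m}(\lambda_it)|^2dt=\int_1^\infty\Big(\frac1t\int_t^{2t}|\hat\mu_{f_m}(s)|^2ds\Big)^ddt\le C\int_1^\infty t^{-d\alpha}dt<\infty .$$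
So for almost every $\lambda$ the inner integral is finite. The modulus of the product is even in $t$, and the product is bounded on $|t|\le1$. Intersect over the countably many $m$. $\square$

**The background potential.** Fix such a $\lambda$ and set
$$V_0(x)=\sum_{i=1}^d\lambda_i\,v(\sqrt{\lambda_i}|x_i|),\qquad0\le V_0\le2d .$$
Then $H_0=\sum_ih_i$ with $h_i=-\partial_{x_i}^2+\lambda_iv(\sqrt{\lambda_i}|x_i|)$, and $e^{-itH_0}=\bigotimes_ie^{-ith_i}$. The odd subspace of $L_2(\mathbb R)$ reduces $h_i$. The map $(U_iF)(y)=\sqrt2\,\lambda_i^{-1/4}F(y/\sqrt{\lambda_i})$, $y>0$, is unitary from odd functions onto $L_2(0,\infty)$, because $2\lambda_i^{-1/2}\int_0^\infty|F(y/\sqrt{\lambda_i})|^2dy=2\int_0^\infty|F|^2dx$. The substitution $y=\sqrt{\lambda_i}\,x$ turns $-\partial_x^2$ into $-\lambda_i\partial_y^2$, and odd functions in $H^2(\mathbb R)$ correspond to $\{u\in H^2(0,\infty):u(0)=0\}$; so $U_ih_iU_i^{-1}=\lambda_ih$. Put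
$$\varphi_m=\bigotimes_{i=1}^dU_i^{-1}f_m,\qquad\|\varphi_m\|=1,\quad\varphi_m\text{ real}.$$

**Step 1 (absolute continuity): $\varphi_m\in P_0^{(ac)}\mathcal H$.** Indeed $\langle\varphi_m,e^{-itH_0}\varphi_m\rangle=\prod_i\hat\mu_{f_m}(\lambda_it)$ belongs to $L_2(\mathbb R)$ by Lemma 9. By Plancherel the spectral measure of $\varphi_m$ has an $L_2$ density.

**Step 2 (trapping): $\varphi_m$ is slow.** Let $r_n=2\sqrt d\,L_n$, $1\le\sigma<1+b_-(J_m)$, $T_n=L_n^\sigma$. For $n$ large, $M_n\le2L_n$, so $r_n\ge\sqrt d\,M_n$. If $|x|>r_n$, then some $|x_i|>M_n$, hence $\sqrt{\lambda_i}|x_i|>M_n$, since $\lambda_i\ge1$. The map $U_i$ carries the cutoff $\sqrt{\lambda_i}|x_i|>M_n$ to $y>M_n$. Also $\lambda_it\le T_n$ for $t\le T_n/2$, and each tensor factor has norm $1$. So Lemma 6 gives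
$$q_n:=\sup_{0\le t\le T_n/2}\|\mathbf 1_{|x|>r_n}e^{-iH_0t}\varphi_m\|\le\sup_{0\le t\le T_n/2}\Big(\sum_i\|\mathbf 1_{(M_n,\infty)}e^{-i\lambda_ith}f_m\|^2\Big)^{1/2}\to0.\tag{13}$$

## 8. Nonexistence for every $\rho<d$

*Proof of Theorem 1.* Take the $V_0$ of Section 7; it does not depend on $\rho$. Let $0<\rho<d$.

**Step 1: choose the energy window and the exponent.** Since $1+b_-(J_m)\to d$, choose $m$ with $1+b_-(J_m)>\max(\rho,1)$ and then $\sigma\in(\max(\rho,1),1+b_-(J_m))$. Put $\varphi=\varphi_m$, $\tau_n=L_n^\sigma/2$, $r_n=2\sqrt d\,L_n$. Then $\tau_nr_n^{-\rho}=cL_n^{\sigma-\rho}\to\infty$, and $q_n\to0$ by (13). By Proposition 2, for each of the four choices of $X$, the set of $V\in X$ for which $\lim_{t\to+\infty}e^{iHt}e^{-iH_0t}\varphi$ exists is meagre in $X$.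

**Step 2: pass to $t\to-\infty$.** $H$ and $H_0$ commute with complex conjugation and $\varphi$ is real, so
$$\overline{e^{iHt}e^{-iH_0t}\varphi}=e^{-iHt}e^{iH_0t}\varphi .$$
Hence the limit at $-\infty$ exists if and only if the one at $+\infty$ does, and the two sets of $V$ coincide. Since $\varphi\in P_0^{(ac)}\mathcal H$ by Step 1 of Section 7, this proves (b).

**Step 3: extract a potential.** By the Baire theorem a meagre set is not all of $X$, so there is $V\in X$ for which neither limit exists; take $X=X_\rho$, and change $V$ on a null set so that $|V(x)|\le C(1+|x|)^{-\rho}$ everywhere. Since $P_0^{(ac)}\varphi=\varphi$, neither $W^+(V)$ nor $W^-(V)$ exists. This proves (a). $\blacksquare$
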